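\title{Commuting real-analytic maps of an interval have a common fixed point}

\begin{abstract}
We prove that two commuting continuous self-maps of $[0,1]$ that are real-analytic on $(0,1)$ have a common fixed point. Along a repelling side of a fixed point, one map is conjugated to the translation $s\mapsto s+1$, and an iterate of the other becomes a translation $s\mapsto s+b$. If $b$ is rational, the two maps share an iterate on an invariant interval, and we show that commuting continuous interval maps with $f^M=g^N$ always have a common fixed point. If $b$ is irrational, a rigidity argument for a local reflection forces both maps to satisfy multiplication formulas of Chebyshev type, and a parity count produces the fixed point. We also give a version in which only one map is analytic.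
\end{abstract}

\section{Introduction}\label{sec:intro}

Two continuous maps $f,g\colon[0,1]\to[0,1]$ \emph{commute} if $f(g(x))=g(f(x))$ for all $x$. Each of them has a fixed point, by the intermediate value theorem, and commutation ties the two fixed point sets together: if $f(x)=x$, then $f(g(x))=g(f(x))=g(x)$, so $g$ maps $\operatorname{Fix}(f)$ into itself. A \emph{common fixed point}, that is, a point $x$ with $f(x)=g(x)=x$, is the same as a fixed point of $g$ restricted to $\operatorname{Fix}(f)$.

This remark settles the simplest cases. If $\operatorname{Fix}(f)$ is a point or an interval, then $g$ has a fixed point in it; this covers every nonincreasing $f$, which has exactly one fixed point. If $f$ is nondecreasing, take $c\in\operatorname{Fix}(g)$; the sequence $f^n(c)$ is monotone and lies in the closed set $\operatorname{Fix}(g)$, and its limit is fixed by both maps. The question has content only when both maps fold the interval.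

It was a long-standing conjecture that commuting maps of a compact interval always have a common fixed point, but examples are known which show that this fails unless $f$ or $g$ is restricted further. A common fixed point is known to exist if the maps are polynomials, if one of them is full (maps relatively open subsets of $[0,1]$ to relatively open subsets), or if one of them is contracting. Shields proved a complex-analytic theorem: if $f$ and $g$ are commuting continuous self-maps of the closed unit disc and $f$ is complex-analytic in the interior, then they have a common fixed point. The corresponding question for the interval comes from \cite{GammaCompact}: \emph{if $f,g\colon[0,1]\to[0,1]$ are commuting continuous maps, each real-analytic on $(0,1)$, must they have a common fixed point?} The answer is yes.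

\begin{theorem}\label{thm:main}
Let $f,g\colon[0,1]\to[0,1]$ be continuous, commuting, and real-analytic on $(0,1)$. Then there is $x\in[0,1]$ with $f(x)=g(x)=x$.
\end{theorem}

\begin{corollary}\label{cor:location}
Under the hypotheses of Theorem~\ref{thm:main}, every compact interval $K\subset[0,1]$ with $f(K)\cup g(K)\subset K$ contains a common fixed point of $f$ and $g$.
\end{corollary}

Analyticity does not make the restriction of $g$ to $\operatorname{Fix}(f)$ any easier to handle. When $f$ fixes neither endpoint, $\operatorname{Fix}(f)$ is a finite set, and a self-map of a finite set has a periodic point but need not have a fixed point. What analyticity gives is rigidity. Two families of commuting analytic maps are easy to write down. The first consists of iterates $f=t^i$, $g=t^j$ of one map $t$; they satisfy $f^j=g^i$, and every fixed point of $t$ is fixed by both. The second consists of maps given by multiplication formulas, such as the Chebyshev polynomials $T_n(\cos\theta)=\cos n\theta$ on $[-1,1]$, which all fix $1$. The proof of Theorem~\ref{thm:main} shows that a pair without a common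 fixed point would have to resemble one of these families: on an invariant interval the two maps share an iterate, or else both satisfy a multiplication formula for one periodic function. In either case a common fixed point exists after all. The first alternative needs no smoothness.

\begin{theorem}\label{thm:iterate}
Let $f,g$ be commuting continuous self-maps of a compact interval with $f^M=g^N$ for some integers $M,N\ge1$. Then $f$ and $g$ have a common fixed point.
\end{theorem}

The two maps enter the argument unequally, and the second one is needed to be smooth only near the fixed points of the first.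

\begin{theorem}\label{thm:one}
Let $f\colon[0,1]\to[0,1]$ be continuous, real-analytic on $(0,1)$, with $f(0)\ne0$ and $f(1)\ne1$. Let $g\colon[0,1]\to[0,1]$ be continuous, commute with $f$, and be of class $C^1$ with nonvanishing derivative near each point of $\operatorname{Fix}(f)$. Then $f$ and $g$ have a common fixed point.
\end{theorem}

The case in which only one of the two maps is analytic is not decided here beyond Theorem~\ref{thm:one}.

Section~\ref{sec:model} runs the method by hand on one pair of polynomials. Section~\ref{sec:general} states a general result, Theorem~\ref{thm:general}, and deduces Theorems~\ref{thm:main} and~\ref{thm:one} from it. Section~\ref{sec:iterate} proves Theorem~\ref{thm:iterate}, and Sections~\ref{sec:sides}--\ref{sec:second} prove Theorem~\ref{thm:general}.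

\medskip\noindent\emph{Conventions.} ``Interval'' means nondegenerate interval, and $|J|$ is the length of $J$. ``Analytic'' means real-analytic. Composition is written as juxtaposition, and $f^n$ is the $n$th iterate. We use the identity theorem freely: an analytic function on an open interval whose zeros accumulate inside the interval vanishes identically. Hence a nonconstant analytic function on an open interval is not constant on any subinterval, and its level sets and the zero set of its derivative are countable.

\section{The model: multiplication formulas}\label{sec:model}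

For odd $n\ge1$, the imaginary part of $(\cos\theta+i\sin\theta)^n$ involves only even powers of $\cos\theta$, so there is a polynomial $S_n$ with $S_n(\sin\theta)=\sin n\theta$. The maps $S_n$ send $[-1,1]$ to itself, and $S_mS_n=S_{mn}=S_nS_m$.

\begin{example}\label{ex:model}
Let $h=S_7$ and $k=S_5$ on $[-1,1]$. The map $h$ exchanges the endpoints. It fixes $p=\sin(\pi/3)$, because $7\pi/3=\pi/3+2\pi$, while $k(p)=\sin(5\pi/3)=-p$ and $k(-p)=p$. We start from $p$, which is not a common fixed point, and find one in four moves.

\emph{Translations.} Put $\varphi(s)=\sin(\pi/3+7^s)$. Then $h\varphi(s)=\varphi(s+1)$ for all real $s$, and $\varphi$ maps $(-\infty,c)$ diffeomorphically onto $(p,1)$, where $7^c=\pi/6$. Since $k^2=S_{25}$ and $25\pi/3=\pi/3+8\pi$, we also have $k^2\varphi(s)=\varphi(s+b)$ with $b=\log 25/\log 7$. This number is irrational, since $25^l=7^j$ has no solution in positive integers.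

\emph{A fold.} At $s=c$ the function $\varphi$ turns back, and $\varphi\sigma=\varphi$ near $c$ for the involution $\sigma(s)=\log_7(\pi/3-7^s)$. Applying $h^ik^{2j}$ to this identity shows that $\varphi$ is also invariant under the conjugate of $\sigma$ by the translation by $r=i+jb$, for all $i,j\ge0$.

\emph{A period.} In the coordinate $u=7^s$ the involution $\sigma$ is the reflection in $\pi/6$, and its conjugates are the reflections in the points $7^i25^j\pi/6$. The product of the reflections in $\pi/6$ and $7\pi/6$ is a translation by $2\pi$, a period of $\Phi(u)=\sin(\pi/3+u)$.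

\emph{Parity.} Center at the fold and normalize the period to $2$: $\chi(v)=\Phi(\pi/6+\pi v)=\cos\pi v$. Then $h\chi(v)=-\cos7\pi v=\chi(7v+1)$ and $k\chi(v)=\cos5\pi v=\chi(5v)$. Both affine maps preserve the set $\frac12+\mathbb Z$, on which $\chi$ is constant, so $\chi(\frac12)=0$ is fixed by $h$ and $k$.
\end{example}

In the general proof the translation structure and the fold come from local analysis. The exponential coordinate $u$, the period and the formula for $k$ are not given in advance; they will be forced by the irrationality of $b$. The last move works in complete generality.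

\begin{lemma}\label{lem:parity}
Let $h,k$ be commuting self-maps of a set $I$, and let $\chi\colon\mathbb R\to I$ be an even function whose group of periods is exactly $2\mathbb Z$. Suppose that
\[
h\chi(v)=\chi(\Lambda v+e),\qquad k\chi(v)=\chi(Cv+e')\qquad(v\in\mathbb R)
\]
with nonzero integers $\Lambda,C$ and real numbers $e,e'$. Then one of $\chi(0)$, $\chi(\frac12)$, $\chi(1)$ is a common fixed point of $h$ and $k$.
\end{lemma}

\begin{proof}
Since $h\chi$ is even, $\chi(\Lambda v+e)=\chi(-\Lambda v+e)$. With $y=\Lambda v+e$, which runs over $\mathbb R$, this reads $\chi(y)=\chi(2e-y)=\chi(y-2e)$. So $2e$ is a period and $e\in\mathbb Z$; the same argument for $k$ gives $e'\in\mathbb Z$. Next,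
\[
hk\chi(v)=\chi(\Lambda Cv+\Lambda e'+e),\qquad kh\chi(v)=\chi(\Lambda Cv+Ce+e'),
\]
so the difference of the two constants is a period:
\begin{equation}\label{eq:parity}
(\Lambda-1)e'\equiv(C-1)e\pmod 2 .
\end{equation}

Suppose $\Lambda$ and $C$ are odd. The function $\chi$ takes the single value $\chi(\frac12)=\chi(-\frac12)$ on $\frac12+\mathbb Z$, and this set contains $\Lambda/2+e$ and $C/2+e'$. Hence $h$ and $k$ fix $\chi(\frac12)$.

Otherwise one of $\Lambda,C$ is even, and since the hypotheses are symmetric in $h$ and $k$ we may assume that $\Lambda$ is even. Then $h\chi(e)=\chi(\Lambda e+e)=\chi(e)$. By \eqref{eq:parity}, $e'\equiv(C-1)e$, so $Ce+e'\equiv(2C-1)e\equiv e\pmod2$ and $k\chi(e)=\chi(Ce+e')=\chi(e)$. Finally $\chi(e)$ is $\chi(0)$ or $\chi(1)$.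
\end{proof}

\section{The general theorem and the reduction to it}\label{sec:general}

The maps in Theorem~\ref{thm:main} are only continuous at $0$ and $1$, so no local analysis is available at a fixed endpoint. If $f$ fixes one endpoint and $g$ the other, we shall work with the product $h=fg$, whose fixed points are all interior. The price is that $h$ need not be analytic at a point $w\in(0,1)$ where both $f(w)$ and $g(w)$ are endpoints. At such a point $h$ still has an analytic symmetry, and this is all that the proof uses.

Let $h\colon[0,1]\to[0,1]$ be continuous. A point $w\in(0,1)$ is \emph{regular} for $h$ if $h$ is analytic and strictly monotone near $w$. It is \emph{folded} for $h$ if there is a decreasing analytic map $\iota$ of a neighborhood of $w$ onto itself with $\iota\iota=\mathrm{id}$, $\iota(w)=w$ and $h\iota=h$.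

\begin{theorem}\label{thm:general}
Let $h,k\colon[0,1]\to[0,1]$ be commuting continuous maps with the following properties.
\begin{itemize}
\item[(B1)] The set $H=\operatorname{Fix}(h)$ is finite, $H\subset(0,1)$, and $h$ is analytic near each point of $H$.
\item[(B2)] The map $h$ is not constant on any interval, every $w\in(0,1)$ is regular or folded for $h$, and the set $Z$ of nonregular points of $(0,1)$ is countable.
\item[(B3)] For $p\in H$ and $\epsilon=\pm1$, the map $v\mapsto k(p+\epsilon v)$ is of class $C^1$ for small $v>0$, with derivative $m\beta v^{m-1}(1+o(1))$ as $v\to0^+$, for some $m>0$ and $\beta\ne0$ depending on $p$ and $\epsilon$.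
\end{itemize}
Then $h$ and $k$ have a common fixed point.
\end{theorem}

Hypothesis (B1) provides a linearizing coordinate at finitely many one-sided germs (Lemma~\ref{lem:coord}), and (B3) makes $k$ act in these coordinates by translations (Lemma~\ref{lem:action}); this is the only smoothness required of $k$. Of the three parts of (B2), folded points supply the reflection (Lemma~\ref{lem:good}), nonconstancy makes the reflection rigid and the period positive (Sections~\ref{sec:rigid} and~\ref{sec:period}), and the countability of $Z$ provides a point at which $k$ can be read off (Section~\ref{sec:second}).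

The link with analytic maps is the local normal form.

\begin{lemma}\label{lem:normal}
Let $F$ be analytic and nonconstant near $w\in\mathbb R$. There are an integer $m\ge1$, a sign $\delta=\pm1$ and an analytic $\zeta$ with $\zeta(0)=0$, $\zeta'(0)\ne0$ such that $F(w+v)=F(w)+\delta\,\zeta(v)^m$ for small $|v|$. If $m$ is odd, then $F$ is strictly monotone near $w$, and one can take $\delta=1$. If $m$ is even, then $F$ is not monotone near $w$, and there is a decreasing analytic involution $\iota$ of a neighborhood of $w$ with $\iota(w)=w$ and $F\iota=F$. Moreover $\frac{d}{dv}F(w+\epsilon v)=m\beta v^{m-1}(1+o(1))$ as $v\to0^+$ for $\epsilon=\pm1$, with $\beta\neq0$.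
\end{lemma}

\begin{proof}
Write $F(w+v)-F(w)=av^mE(v)$ with $a\ne0$, $E$ analytic, $E(0)=1$. Take $\delta=\operatorname{sign}a$ and $\zeta(v)=|a|^{1/m}vE(v)^{1/m}$. For odd $m$ the map $t\mapsto t^m$ is strictly increasing, and $\delta\zeta^m=(\delta\zeta)^m$. For even $m$ put $\iota(w+v)=w+\zeta^{-1}(-\zeta(v))$ on $w+\zeta^{-1}((-t_0,t_0))$ with $t_0$ small; this is the conjugate of $t\mapsto-t$ by a monotone analytic diffeomorphism, and $F\iota=F$ excludes monotonicity of the nonconstant $F$. The last claim holds with $\beta=a\epsilon^m$.
\end{proof}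

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:general}]
Let $E=\{0,1\}$ and suppose that $f$ and $g$ have no common fixed point. If $f$ were a constant $q$, then $g(q)=g(f(q))=f(g(q))=q=f(q)$; so $f$ is not constant, and neither is $g$, by symmetry. By the identity theorem neither map is constant on an interval. Therefore each maps intervals onto intervals, and so does $fg$.

\emph{Case 1: $f$ fixes no point of $E$.} Take $(h,k)=(f,g)$. The set $H$ is compact and contained in $(0,1)$. If it were infinite, it would accumulate in $(0,1)$, which gives $f=\mathrm{id}$ on $(0,1)$ and $f(0)=0$. So (B1) holds. By Lemma~\ref{lem:normal}, every $w\in(0,1)$ is regular or folded for $f$, and $Z$ lies in the countable zero set of $f'$; this is (B2). The last claim of Lemma~\ref{lem:normal}, applied to $g$ at $p\in H\subset(0,1)$, is (B3). Theorem~\ref{thm:general} gives a common fixed point, a contradiction.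

\emph{Case 2: $g$ fixes no point of $E$.} Exchange $f$ and $g$ in Case 1.

\emph{Case 3: both maps fix a point of $E$.} As there is no common fixed point, $\operatorname{Fix}(f)\cap E=\{e\}$ and $\operatorname{Fix}(g)\cap E=\{e'\}$ with $E=\{e,e'\}$. Take $h=fg=gf$ and $k=f$. A common fixed point $x$ of $h$ and $f$ satisfies $g(x)=g(f(x))=h(x)=x$, so it suffices to verify (B1)--(B3).

(B1) We have $h(e)=g(f(e))=g(e)\ne e$ and $h(e')=f(g(e'))=f(e')\ne e'$, so $H$ is a compact subset of $(0,1)$. If $x\in H$, then $g(x)\in H\subset(0,1)$ because $g$ commutes with $h$, and so $h=fg$ is analytic near $x$. Suppose $H$ is infinite. It has an accumulation point in $H$, and $h=\mathrm{id}$ near that point, so the interior $H^\circ$ is nonempty. If $z\in(0,1)$ is a limit of points of $H^\circ$, then $z\in H$, the map $h$ is analytic near $z$, and $h=\mathrm{id}$ near $z$ by the identity theorem. So $H^\circ$ is open and closed in $(0,1)$, hence $H^\circ=(0,1)$ and, by continuity, $E\subset H$. This contradiction shows that $H$ is finite.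

(B2) We saw that $h$ is not constant on any interval. Let $w\in(0,1)$. If $g(w)\in(0,1)$, then $h=fg$ is analytic near $w$, and if $f(w)\in(0,1)$, then $h=gf$ is; in both cases Lemma~\ref{lem:normal} shows that $w$ is regular or folded. If $f(w),g(w)\in E$, then $f$ has an extremum at $w$, so its order $m$ at $w$ is even, and the involution $\iota$ of Lemma~\ref{lem:normal} with $f\iota=f$ satisfies $h\iota=gf\iota=h$; thus $w$ is folded. The sets $f^{-1}(E)\cap(0,1)$ and $g^{-1}(E)\cap(0,1)$ are countable. On each component of the open set of remaining points $w\in(0,1)$, the map $h$ is analytic and nonconstant, so $h'$ has countably many zeros there. Every point of $Z$ lies in one of these countable sets.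

(B3) This is the last claim of Lemma~\ref{lem:normal} for $f$ at $p\in H\subset(0,1)$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:location}]
The restrictions of $f$ and $g$ to $K$ are commuting continuous self-maps of $K$, analytic on its interior. Apply Theorem~\ref{thm:main} after an affine change of variable.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one} from Theorem~\ref{thm:general}]
If $f$ is constant, its value is a common fixed point, as in the proof above. Otherwise (B1) and (B2) hold for $h=f$ by Case 1 of that proof, which used nothing about $g$ for them, and (B3) holds for $k=g$ with $m=1$ and $\beta=\epsilon g'(p)$.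
\end{proof}

\section{Maps with a common iterate}\label{sec:iterate}

In this section $f,g$ are commuting continuous self-maps of a compact interval $I$, and $h=f^M=g^N$. If $f$ and $g$ were invertible and $M,N$ coprime, a B\'ezout relation would produce one map $\kappa=f^wg^u$ of which both $f$ and $g$ are powers, and any fixed point of $\kappa$ would do. There are two obstacles. The maps are not invertible; we pass to the inverse limit, where they are. And if $d=\gcd(M,N)>1$, then $f^{M/d}$ and $g^{N/d}$ may differ by a map of finite order. For example, $f=S_3$ and $g=-S_3$ commute and satisfy $f^2=g^2=S_9$, since $S_3$ is odd, but they differ by $z\mapsto-z$. We then pass to the fixed set of the finite-order map, which in the example corresponds to the point $0$, and the main task is to show that this set is connected.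

\subsection*{The inverse limit}
A \emph{continuum} is a nonempty compact connected metric space; a point is allowed. A decreasing intersection of continua is a continuum. Give $I^{\mathbb N}$ the metric $\operatorname{dist}(z,z')=\sum_{n\ge0}2^{-n}|z_n-z_n'|$, and let
\[
X=\{(z_0,z_1,\dots)\in I^{\mathbb N}: h(z_{n+1})=z_n\ \text{for all }n\},\qquad\pi_n(z)=z_n .
\]

\begin{lemma}\label{lem:invlim}
\begin{itemize}
\item[(a)] If $K_n\subset I$ are nonempty compact sets with $h(K_{n+1})\subset K_n$, then some $z\in X$ has $z_n\in K_n$ for all $n$. The space $X$ is a continuum.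
\item[(b)] If $Y\subset X$ is closed and $z\in X$ satisfies $z_n\in\pi_n(Y)$ for all $n$, then $z\in Y$.
\item[(c)] For every $\varepsilon>0$ there are $n$ and $\delta>0$ such that $z,z'\in X$ and $|z_n-z'_n|\le\delta$ imply $\operatorname{dist}(z,z')<\varepsilon$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set of $z\in\prod_nK_n$ with $h(z_{n+1})=z_n$ for $n<j$ is a continuous image of $\prod_{n\ge j}K_n$. These sets are nonempty and compact and decrease with $j$, so they intersect. For $K_n=I$ they are continua with intersection $X$.

(b) Choose $y^{(n)}\in Y$ with $y^{(n)}_n=z_n$. In $X$ the $n$th coordinate determines the earlier ones, so $y^{(n)}$ and $z$ agree in coordinates $0,\dots,n$, and $y^{(n)}\to z$.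

(c) Choose $n$ with $|I|\sum_{i>n}2^{-i}<\varepsilon/2$, and then $\delta$ such that $|y-y'|\le\delta$ implies $|h^i(y)-h^i(y')|<\varepsilon/4$ for $0\le i\le n$.
\end{proof}

A continuous map $t\colon I\to I$ that commutes with $h$ acts on $X$ coordinatewise; call this map $\hat t$, so that $\pi_n\hat t=t\pi_n$. The map $\hat h(z)=(h(z_0),z_0,z_1,\dots)$ is a bijection whose inverse is the shift $(z_0,z_1,\dots)\mapsto(z_1,z_2,\dots)$. Since $\hat f^M=\hat g^N=\hat h$, the maps $\hat f$ and $\hat g$ are continuous bijections of a compact space, hence homeomorphisms. Let $\mathcal G$ be the abelian group that they generate. A set $Y\subset X$ is \emph{invariant} if $\gamma(Y)=Y$ for all $\gamma\in\mathcal G$. For a subcontinuum $Y$ we write $Y_n=\pi_n(Y)$, a compact interval or a point; note $h(Y_{n+1})=Y_n$.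

\begin{lemma}\label{lem:onefix}
Every $\gamma\in\mathcal G$ has a fixed point in every invariant subcontinuum $Y$.
\end{lemma}

\begin{proof}
Write $\gamma=\hat f^i\hat g^j$ with $i,j\in\mathbb Z$. For large $l$, $\gamma\hat h^{2l}=\hat f^{\,i+lM}\hat g^{\,j+lN}=\hat t$ with $t=f^{i+lM}g^{j+lN}$ a composition of nonnegative iterates. By invariance, $t(Y_n)=\pi_n\hat t(Y)=Y_n$, and likewise $h^{2l}(Y_n)=Y_n$. The function $t-h^{2l}$ on $Y_n$ is $\ge0$ at a point where $t=\max Y_n$ and $\le0$ at a point where $t=\min Y_n$, so $K_n=\{y\in Y_n:t(y)=h^{2l}(y)\}$ is nonempty and compact. Since $t$ commutes with $h$, we have $h(K_{n+1})\subset K_n$. Lemma~\ref{lem:invlim}(a),(b) gives $z\in Y$ with $\hat tz=\hat h^{2l}z$, that is, $\hat h^{2l}\gamma z=\hat h^{2l}z$, and so $\gamma z=z$.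
\end{proof}

\subsection*{Fixed sets of maps of prime order}
Fix an integer $q\ge2$. Let $\Theta$ be the graph with two vertices $\mathsf A,\mathsf B$ joined by $q$ edges $e_i$ $(i\in\mathbb Z/q)$ of length $1$, with its path metric $d$, and let $\rho$ be the automorphism that fixes $\mathsf A$ and $\mathsf B$ and maps $e_i$ isometrically onto $e_{i-1}$. The pair $(\Theta,\rho)$ is the basic example of a map of order $q$ on a continuum with disconnected fixed set; for $q=2$ it is a reflection of a circle. We shall see that any such map on a subcontinuum $Y$ of $X$ would project equivariantly to $(\Theta,\rho)$, and that this is impossible because $Y$, being approximated by intervals, cannot wind around the cycles of $\Theta$.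

We use the following textbook facts. The universal cover $P\colon\widetilde\Theta\to\Theta$ is a tree; we give it the path metric $d$ with edges of length $1$, so that $P$ preserves lengths of paths. Paths lift uniquely from a given initial point, and a null-homotopic loop lifts to a loop. A map from $\widetilde\Theta$ to $\Theta$ lifts to $\widetilde\Theta$, with prescribed value over a base point. Two lifts of a map from a connected space that agree at one point are equal. Two vertices of a tree are joined by exactly one reduced edge path. The general lifting criterion requires a locally path-connected domain, which $Y$ need not be, so we lift by hand.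

\begin{lemma}\label{lem:lift}
Let $Y\subset X$ be a subcontinuum. Every continuous $F\colon Y\to\Theta$ has a continuous lift $\widetilde F\colon Y\to\widetilde\Theta$, $P\widetilde F=F$.
\end{lemma}

\begin{proof}
\emph{Loops of length $<2$ in $\Theta$ are null-homotopic.} Let the base point lie on $e_i$ at distance $t$ from $\mathsf A$. For $j\ne i$, the point of $e_j$ at distance $1-t$ from $\mathsf A$ along $e_j$ is at distance $1$ from the base point, so the loop avoids it. The complement of these points is contractible: it retracts to $e_i$ if $0<t<1$, and to a vertex if $t\in\{0,1\}$.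

\emph{$P$ maps each open ball $B(\tilde x,\frac12)$ isometrically onto $B(P\tilde x,\frac12)$.} It maps into this ball because it does not increase distances, and onto it because a shortest path from $P\tilde x$ lifts to a path of the same length. Let $\tilde y_1,\tilde y_2\in B(\tilde x,\frac12)$, so $d(P\tilde y_1,P\tilde y_2)\le d(\tilde y_1,\tilde y_2)<1$. The projection of the shortest path from $\tilde y_1$ to $\tilde y_2$, followed by a shortest path in $\Theta$ back to $P\tilde y_1$, is a loop of length $<2$. It lifts to a loop at $\tilde y_1$, whose second part joins $\tilde y_2$ to $\tilde y_1$ and has length $d(P\tilde y_1,P\tilde y_2)$. So the two distances are equal.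

\emph{Construction.} By uniform continuity of $F$ and Lemma~\ref{lem:invlim}(c), there are $n$ and a subdivision of $Y_n$ into consecutive closed pieces $J_1,\dots,J_L$, meeting only at endpoints, such that each closed set $Y^i=Y\cap\pi_n^{-1}(J_i)$ has $\operatorname{diam}F(Y^i)<\frac12$. (If $Y_n$ is a point, $L=1$.) Then $Y^i\cap Y^{i+1}\ne\emptyset$, and $Y^i\cap Y^j=\emptyset$ for $|i-j|\ge2$. On $Y^1$ choose $o_0\in Y^1$ and $\tilde x_0\in P^{-1}(F(o_0))$, and let $\widetilde F$ be $F$ followed by the inverse of $P$ on $B(\tilde x_0,\frac12)$. Suppose $\widetilde F$ is defined on $Y^1\cup\dots\cup Y^i$ and is, on $Y^i$, the composite of $F$ with such an isometric local inverse, so that $\operatorname{diam}\widetilde F(Y^i)<\frac12$. Choose $o_i\in Y^i\cap Y^{i+1}$, and lift $F$ on $Y^{i+1}$ by the inverse of $P$ on $B(\widetilde F(o_i),\frac12)$. For $z\in Y^i\cap Y^{i+1}$ the old value $\widetilde F(z)$ lies in this ball and projects to $F(z)$, so it equals the new value. The finitely many continuous maps on closed sets paste to a continuous lift.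
\end{proof}

\begin{lemma}\label{lem:prime}
Let $Y$ be an invariant subcontinuum, $q$ a prime, and $\tau\in\mathcal G$ with $\tau^q=\mathrm{id}$ on $Y$. Then $\operatorname{Fix}(\tau|_Y)$ is an invariant subcontinuum.
\end{lemma}

\begin{proof}
The set is compact, nonempty by Lemma~\ref{lem:onefix}, and mapped into itself by every $\gamma\in\mathcal G$ because $\mathcal G$ is abelian; applying this to $\gamma^{-1}$ as well gives invariance. Suppose it is the disjoint union of nonempty closed sets $A\ni a$ and $B\ni b$.

\emph{An equivariant map to $\Theta$.} Take a continuous $\nu_0\colon Y\to[0,1]$ with $\nu_0|_A=0$, $\nu_0|_B=1$ (Urysohn's lemma), and let $\nu=\frac1q\sum_{i\in\mathbb Z/q}\nu_0\tau^i$. Then $\nu\tau=\nu$, $\nu|_A=0$ and $\nu|_B=1$. The compact set $\Omega=\nu^{-1}([\frac14,\frac34])$ is $\tau$-invariant and contains no fixed point of $\tau$. For $z\in\Omega$ the points $\tau^iz$, $i\in\mathbb Z/q$, are distinct: if $\tau^iz=\tau^jz$ with $i\ne j$, then $\tau^{i-j}$ fixes $z$, and $i-j$ generates $\mathbb Z/q$ because $q$ is prime. The order of the interval now lets us single out one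 point in each orbit. The closed sets
\[
\Omega_n=\{z\in\Omega:\pi_n(\tau^iz)=\pi_n(\tau^jz)\text{ for some }i\ne j\}
\]
decrease with $n$. A point in all of them would have one pair $i\ne j$ that works for infinitely many $n$, hence for all $n$, and then $\tau^iz=\tau^jz$. So the intersection is empty, and by compactness some $\Omega_n$ is empty. Fix such an $n$, and for $z\in\Omega$ let $o(z)\in\mathbb Z/q$ be the unique index $i$ that maximizes $\pi_n(\tau^iz)$. The function $o$ is locally constant, and $o(\tau z)=o(z)-1$. Define $F\colon Y\to\Theta$ by $F=\mathsf A$ on $\{\nu\le\frac14\}$, $F=\mathsf B$ on $\{\nu\ge\frac34\}$, and, for $z\in\Omega$, let $F(z)$ be the point of $e_{o(z)}$ at distance $2\nu(z)-\frac12$ from $\mathsf A$. The three definitions are continuous on closed sets and agree on overlaps, so $F$ is continuous, and $F\tau=\rho F$.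

\emph{The contradiction.} Let $\widetilde F$ be a lift of $F$ (Lemma~\ref{lem:lift}), and put $\tilde a=\widetilde F(a)$, $\tilde b=\widetilde F(b)$, vertices over $\mathsf A$ and $\mathsf B$. Since $\rho(\mathsf A)=\mathsf A$, there is a lift $\tilde\rho\colon\widetilde\Theta\to\widetilde\Theta$ of $\rho P$ with $\tilde\rho(\tilde a)=\tilde a$. The maps $\widetilde F\tau$ and $\tilde\rho\widetilde F$ both lift $F\tau=\rho F$ and send $a$ to $\tilde a$; as $Y$ is connected, they are equal. Hence $\tilde\rho(\tilde b)=\widetilde F(\tau b)=\tilde b$. Let $\tilde c$ be the reduced edge path from $\tilde a$ to $\tilde b\ne\tilde a$. Then $\tilde\rho\tilde c$ is an edge path from $\tilde a$ to $\tilde b$, and it is reduced because its projection $\rho P\tilde c$ is. So $\tilde\rho\tilde c=\tilde c$. But if the first edge of $\tilde c$ projects to $e_i$, then the first edge of $\tilde\rho\tilde c$ projects to $e_{i-1}\ne e_i$.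
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:iterate}]
Let $d=\gcd(M,N)$, $M=dM'$, $N=dN'$, and $\tau=\hat f^{M'}\hat g^{-N'}$, so that $\tau^d=\mathrm{id}$. Write $d=q_1\cdots q_r$ with $q_j$ prime ($r=0$ if $d=1$), and put $\tau_j=\tau^{d/(q_1\cdots q_j)}$. Then $\tau_0=\mathrm{id}$, $\tau_j^{q_j}=\tau_{j-1}$ and $\tau_r=\tau$. Let $X_0=X$ and $X_j=\operatorname{Fix}(\tau_j|_{X_{j-1}})$. Since $\tau_j^{q_j}=\tau_{j-1}$ is the identity on $X_{j-1}$, Lemma~\ref{lem:prime} shows by induction that each $X_j$ is an invariant subcontinuum. On $Y=X_r$ we have $\hat f^{M'}=\hat g^{N'}$. Choose integers $u,w$ with $uM'+wN'=1$ and put $\kappa=\hat f^w\hat g^u$. On $Y$,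
\[
\kappa^{M'}=\hat f^{wM'}\hat g^{uM'}=\hat g^{wN'+uM'}=\hat g,\qquad\kappa^{N'}=\hat f^{wN'}\hat g^{uN'}=\hat f^{wN'+uM'}=\hat f .
\]
By Lemma~\ref{lem:onefix}, $\kappa$ fixes some $z\in Y$. Then $\hat fz=\hat gz=z$, and $f(z_0)=g(z_0)=z_0$.
\end{proof}

\section{Coordinates on repelling sides}\label{sec:sides}

From now on $h$ and $k$ satisfy the hypotheses of Theorem~\ref{thm:general}. This section constructs the analog of the function $\varphi$ of Example~\ref{ex:model}.

A \emph{side} is a pair $S=(p,\epsilon)$ with $p\in H$ and $\epsilon=\pm1$; it stands for the points $p+\epsilon v$ with $v>0$ small. Put $h_S(v)=\epsilon(h(p+\epsilon v)-p)$, an analytic function near $0$ with $h_S(0)=0$. The side is \emph{repelling} if $h_S(v)>v$ for small $v>0$. In that case the Taylor series of $h_S(v)-v$ begins with a positive term: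
\[
h_S(v)=v+Av^{r+1}+O(v^{r+2}),\qquad A>0,\quad r\ge0\text{ an integer.}
\]
A coordinate in which $h$ is a translation can be composed with any diffeomorphism commuting with $s\mapsto s+1$, so the translation property alone does not pin it down. The asymptotic relation \eqref{eq:asym} below removes this freedom, and it is what Lemma~\ref{lem:action} will use.

\begin{lemma}\label{lem:coord}
Let $S=(p,\epsilon)$ be a repelling side. There are $s_S\in\mathbb R$, $\delta>0$, $\alpha>0$ and an increasing analytic diffeomorphism $v_S\colon(-\infty,s_S)\to(0,\delta)$ such that $h_S(v_S(s))=v_S(s+1)$ for $s<s_S-1$ and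
\begin{equation}\label{eq:asym}
v_S'(s)\sim\alpha\,v_S(s)^{r+1}\qquad(s\to-\infty).
\end{equation}
\end{lemma}

\begin{proof}
Since $h_S'(0)\ge1$, the function $h_S$ has a local inverse $F$ at $0$, holomorphic on a complex disc and real on the real axis.

\emph{The case $r=0$.} Let $\lambda=1+A>1$, so $F(v)=v/\lambda+O(v^2)$, and choose $\mu$ with $\lambda^{-1}<\mu<\lambda^{-1/2}$. On a small disc, $|F(v)|\le\mu|v|$ and $|\lambda F(v)-v|\le C_0|v|^2$. Applying the second bound at $F^n(v)$ gives
\[
|\lambda^{n+1}F^{n+1}(v)-\lambda^nF^n(v)|\le C_0\lambda^n|F^n(v)|^2\le C_0(\lambda\mu^2)^n|v|^2 .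
\]
As $\lambda\mu^2<1$, the functions $\lambda^nF^n$ converge uniformly to a holomorphic $L$, real on the real axis, with $L(0)=0$, $L'(0)=1$ and $LF=\lambda^{-1}L$. The local inverse $K=L^{-1}$ satisfies $F(K(\lambda t))=K(t)$, that is, $h_S(K(t))=K(\lambda t)$, for small $t$. Put $v_S(s)=K(\lambda^s)$ for $s<s_S$, with $s_S$ sufficiently negative. Then $v_S'(s)=K'(\lambda^s)\lambda^s\log\lambda\sim(\log\lambda)\,v_S(s)$.

\emph{The case $r\ge1$.} From $v=h_S(F(v))$ and $F(v)=v+O(v^2)$ we get $F(v)=v-Av^{r+1}+O(v^{r+2})$, and therefore $(F(v)/v)^{-r}=1+rAv^r+v^{r+1}E_1(v)$ with $E_1$ holomorphic near $0$. In the variable $z(v)=1/(rAv^r)$ the map $F$ is nearly a unit translation: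
\[
z(F(v))=z(v)\,(F(v)/v)^{-r}=z(v)+1+E(v),\qquad E(v)=vE_1(v)/(rA).
\]
On a half-plane $\operatorname{Re}z>R$ define $\xi(z)=E((rAz)^{-1/r})$, with the principal branch, and $G(z)=z+1+\xi(z)$. Then $G(z(v))=z(F(v))$ for small $v>0$. We have $\xi=O(|z|^{-1/r})$, and $\xi'=O(|z|^{-1-1/r})$ because $\frac{d}{dz}(rAz)^{-1/r}=-(rAz)^{-1/r}/(rz)$. For $R$ large, $|\xi|\le\frac14$, so $G$ preserves the half-plane and $\operatorname{Re}G^j(z)\ge\operatorname{Re}z+\frac34j$. With $x=\operatorname{Re}z$,
\[
\sum_{j\ge0}|G'(G^j(z))-1|\le C_1\sum_{j\ge0}\bigl(x+\tfrac34j\bigr)^{-1-1/r}\le C_1\bigl(x^{-1-1/r}+\tfrac43r\,x^{-1/r}\bigr).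
\]
The terms are dominated by their values at $x=R$, so the product $\Pi(z)=\prod_{j\ge0}G'(G^j(z))$ converges uniformly to a holomorphic function, real on the real axis, and the displayed bound shows that $\Pi\to1$ as $\operatorname{Re}z\to\infty$. Enlarging $R$, we have $\Pi>0$ on $(R,\infty)$. By construction $\Pi(z)=G'(z)\,\Pi(G(z))$. Let $\Psi$ be a real primitive of $\Pi$ on $(R,\infty)$. Then $(\Psi G-\Psi)'=0$, and the constant $\Psi(G(z))-\Psi(z)=\int_z^{G(z)}\Pi$ equals its limit as $z\to\infty$, which is $1$. Put $s(v)=-\Psi(z(v))$ for $0<v<\delta$, where $z(\delta)>R$. Then $s(F(v))=s(v)-1$, $s(v)\to-\infty$ as $v\to0^+$, and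
\[
\frac{ds}{dv}=-\Pi(z(v))\,z'(v)=\Pi(z(v))\,A^{-1}v^{-r-1}>0 .
\]
Let $v_S$ be the inverse function, defined on $(-\infty,s_S)$ with $s_S=-\Psi(z(\delta))$. Then $F(v_S(s+1))=v_S(s)$, and $v_S'=Av_S^{r+1}/\Pi\sim Av_S^{r+1}$.
\end{proof}

For a repelling side $S=(p,\epsilon)$ put $\varphi_S(s)=p+\epsilon v_S(s)$ for $s<s_S$, so that $h\varphi_S(s)=\varphi_S(s+1)$ for $s<s_S-1$. We extend $\varphi_S$ to $\mathbb R$ by $\varphi_S(s)=h^n\varphi_S(s-n)$ for any integer $n\ge0$ with $s-n<s_S$; the functional equation makes this independent of $n$. The extension $\varphi_S\colon\mathbb R\to[0,1]$ is continuous and satisfies $h\varphi_S(s)=\varphi_S(s+1)$ for all $s$. It is \emph{not constant on any interval}, because it is injective on $(-\infty,s_S)$ and $h$ maps intervals onto intervals by (B2). The extension is the device that carries local information at $p$ to the global dynamics.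

\begin{lemma}\label{lem:action}
Let $S=(p,\epsilon)$ be a repelling side. There are a repelling side $k(S)$ at $k(p)$ and a real number $b_S$ such that $k\varphi_S(s)=\varphi_{k(S)}(s+b_S)$ for all $s\in\mathbb R$.
\end{lemma}

\begin{proof}
Let $m,\beta$ be as in (B3), and put $p'=k(p)\in H$, $\epsilon'=\operatorname{sign}\beta$, $S'=(p',\epsilon')$ and $k_S(v)=\epsilon'(k(p+\epsilon v)-p')$. For small $v>0$ we have $k_S'(v)\sim m|\beta|v^{m-1}>0$, and integration from $0$ gives $k_S(v)\sim|\beta|v^m$. So $k_S$ is an increasing homeomorphism of some $[0,\delta_1)$ onto some $[0,\delta_2)$. The relation $hk=kh$ reads $h_{S'}k_S=k_Sh_S$, so $h_{S'}(k_S(v))=k_S(h_S(v))>k_S(v)$ for small $v>0$, and $S'$ is repelling. Let $r',\alpha'$ be its constants.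

Near $-\infty$ define $\theta=v_{S'}^{-1}k_Sv_S$, a $C^1$ function with $\theta'>0$ and $\theta(s)\to-\infty$. From $v_{S'}(\theta(s+1))=k_Sh_Sv_S(s)=h_{S'}v_{S'}(\theta(s))=v_{S'}(\theta(s)+1)$ we get $\theta(s+1)=\theta(s)+1$. Thus $\theta'$ is continuous, positive and $1$-periodic, with mean value $1$. Differentiate $k_S(v_S(s))=v_{S'}(\theta(s))$, write $v=v_S(s)$, and use \eqref{eq:asym} for both sides $S$ and $S'$:
\[
m|\beta|v^{m-1}\cdot\alpha v^{r+1}\ \sim\ \alpha'\bigl(|\beta|v^m\bigr)^{r'+1}\theta'(s)\qquad(s\to-\infty).
\]
So $\theta'(s)\sim c_1v_S(s)^{r-mr'}$ with $c_1>0$. Since $\theta'$ lies between two positive constants while $v_S(s)\to0$, the exponent vanishes. Then the periodic function $\theta'$ has a limit at $-\infty$, so it is constant, equal to its mean $1$. Hence $k\varphi_S(s)=\varphi_{S'}(s+b_S)$ near $-\infty$ for some $b_S$. For arbitrary $s$ and large $n$,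
\[
k\varphi_S(s)=kh^n\varphi_S(s-n)=h^nk\varphi_S(s-n)=h^n\varphi_{S'}(s-n+b_S)=\varphi_{S'}(s+b_S).\qedhere
\]
\end{proof}

The extended function $\varphi_S$ loses monotonicity, and possibly analyticity, when an orbit first meets a nonregular point. The next lemma says that this is rare and that it creates a symmetry.

\begin{lemma}\label{lem:good}
Let $S$ be a repelling side and $\varphi=\varphi_S$.
\begin{itemize}
\item[(a)] Outside a countable set of points $s$, the function $\varphi$ is analytic near $s$ and $\varphi'(s)\ne0$.
\item[(b)] If $\varphi$ is not injective, there are $c\in\mathbb R$, a bounded open interval $D\ni c$ and an analytic map $\sigma\colon D\to D$ with $\sigma\sigma=\mathrm{id}$, $\sigma(c)=c$, $\sigma'(c)=-1$ and $\varphi\sigma=\varphi$ on $D$.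
\end{itemize}
\end{lemma}

\begin{proof}
Call $s$ \emph{good} if $\varphi$ is analytic and strictly monotone near $s$, and \emph{bad} otherwise. The good points form an open set containing $(-\infty,s_S)$. Let $s^*$ be bad. Among the points $s^*-n$, $n\ge0$, the early ones (large $n$) are good and $s^*$ is bad, so there is $l\ge1$ such that $s'=s^*-l$ is good and $s'+1$ is bad. The value $w=\varphi(s')$ lies in $(0,1)$, since $\varphi$ is strictly monotone near $s'$ with values in $[0,1]$. It also lies in $Z$: if $w$ were regular, then $\varphi=h\varphi(\cdot-1)$ would be analytic and strictly monotone near $s'+1$.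

(a) Cover the good set by countably many open intervals on which $\varphi$ is analytic and strictly monotone. Each contains countably many zeros of $\varphi'$ and countably many points $s$ with $\varphi(s)\in Z$. By the previous paragraph, every bad point is an integer translate of a point of the second kind.

(b) If all points were good, the open sets where $\varphi$ is locally increasing and locally decreasing would partition $\mathbb R$, so one of them would be $\mathbb R$ and $\varphi$ would be injective. So a bad point exists; let $s'$, $w$ be as above and $c=s'+1$. By (B2), $w$ is folded; let $\iota$ be its involution. From $\iota\iota=\mathrm{id}$ we get $\iota'(w)^2=1$, and $\iota$ is decreasing, so $\iota(w+t)=w-t\,e(t)$ with $e$ analytic and $e(0)=1$. We pull $\iota$ back through $\varphi$, whose derivative may vanish at $s'$. By Lemma~\ref{lem:normal}, $\varphi(s'+v)=w+\zeta(v)^m$ with $m$ odd. The function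
\[
\sigma_*(v)=\zeta^{-1}\bigl(-\zeta(v)\,e(\zeta(v)^m)^{1/m}\bigr)
\]
is analytic near $0$, with $\sigma_*(0)=0$ and $\sigma_*'(0)=-1$, and
\[
\varphi(s'+\sigma_*(v))=w-\zeta(v)^me(\zeta(v)^m)=\iota\varphi(s'+v).
\]
Applying this twice gives $\varphi(s'+\sigma_*\sigma_*(v))=\varphi(s'+v)$, so $\sigma_*\sigma_*(v)=v$ for small $v$, as $\varphi$ is injective near $s'$. Applying $h$ and using $h\iota=h$ gives $\varphi(c+\sigma_*(v))=\varphi(c+v)$. Put $\sigma(c+v)=c+\sigma_*(v)$ and $D=(\sigma(d),d)$ with $d>c$ close to $c$. The decreasing map $\sigma$ exchanges the endpoints of $D$, so $\sigma(D)=D$.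
\end{proof}

\section{A counterexample has irrational translation number}\label{sec:irrational}

We prove Theorem~\ref{thm:general} by contradiction. \emph{From here on we assume that $h$ and $k$ have no common fixed point.} Then $k$ maps the nonempty finite set $H$ into itself without fixed points. We first need a repelling side whose function $\varphi_S$ folds and whose images under the iterates of $k$ all overlap. It comes from a gap of $H$ across which $k$ jumps in both directions.

\begin{lemma}\label{lem:gap}
After conjugating $h$ and $k$ by $z\mapsto1-z$ if necessary, there are $x<y$ in $H$ such that $h(z)>z$ on $(x,y)$, $k^m([x,y])\supset[x,y]$ for all $m\ge0$, and $h(z^*)>y$ for some $z^*\in(x,y)$.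
\end{lemma}

\begin{proof}
We have $k(\max H)<\max H$ and $k(\min H)>\min H$. Let $y$ be the least $z\in H$ with $k(z)<z$, and let $x$ be the point of $H$ that precedes it. Then $k(x)>x$ and $k(y)<y$, and both values lie in $H$, so $k(x)\ge y$ and $k(y)\le x$. Hence $k([x,y])\supset[x,y]$, and the same follows for $k^m$ by induction. The function $h(z)-z$ has a constant sign on $(x,y)$. Conjugation by $z\mapsto1-z$ preserves (B1)--(B3) and the absence of common fixed points, replaces $x,y$ by $1-y,1-x$, preserves the two inequalities for $k$, and reverses this sign. So we may assume $h(z)>z$ on $(x,y)$.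

Since $k(x)>x$ and $k(y)<y$, the map $k$ fixes some $z_0\in(x,y)$. Suppose $h\le y$ on $(x,y)$. Then $h^n(z_0)$ is a nondecreasing sequence in $(x,y]$; its limit is fixed by $h$, so it is $y$. All $h^n(z_0)$ lie in the closed set $\operatorname{Fix}(k)$, so $k(y)=y$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:side}
There are a repelling side $S$, an integer $n\ge1$ and real numbers $b,s_1$ such that $\varphi=\varphi_S$ satisfies
\begin{equation}\label{eq:trans}
h\varphi(s)=\varphi(s+1),\qquad k^n\varphi(s)=\varphi(s+b)\qquad(s\in\mathbb R),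
\end{equation}
$\varphi(s_1)=\varphi(s_1+1)$, and $W_m:=k^m\varphi(\mathbb R)\supset(x,y)$ for all $m\ge0$.
\end{proposition}

\begin{proof}
The side $S_0=(x,+1)$ is repelling. Let $U=\varphi_{S_0}(\mathbb R)$, an interval with $h(U)=U$ that contains some $(x,x+\delta)$. We claim $y\in U$. Otherwise $U\subset[0,y)$, and $y_0=\sup U$ satisfies $x<y_0\le y$ and $(x,y_0)\subset U$. If $y_0<y$, then $h(y_0)>y_0$, so $h$ maps points of $U$ just below $y_0$ above $y_0$. If $y_0=y$, then $z^*\in U$ and $h(z^*)>y$. Both contradict $h(U)=U$. Thus $U\supset(x,y]$, and if $\varphi_{S_0}(s_0)=y$, then $\varphi_{S_0}(s_0+1)=h(y)=y$.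

By Lemma~\ref{lem:action}, $k$ maps the finite set of repelling sides into itself, so there are $i\ge0$, $n\ge1$ such that $S=k^i(S_0)$ satisfies $k^n(S)=S$. Repeated use of Lemma~\ref{lem:action} gives \eqref{eq:trans} and a constant $b'$ with $k^i\varphi_{S_0}(s)=\varphi(s+b')$. Then $s_1=s_0+b'$ satisfies $\varphi(s_1)=k^i(y)=\varphi(s_1+1)$. Moreover $W_m=k^{m+i}(U)\supset k^{m+i}((x,y])\supset[x,y]\setminus\{k^{m+i}(x)\}$. The set $W_m$ is connected and contains all of $[x,y]$ but at most one point, so it contains $(x,y)$.
\end{proof}

\begin{lemma}\label{lem:irr}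
The number $b$ is positive and irrational.
\end{lemma}

\begin{proof}
Suppose $b<0$. Applying $k^{nl}$ to $\varphi(s_1)=\varphi(s_1+1)$ gives $\varphi(s_1+lb)=\varphi(s_1+1+lb)$ for all $l\ge1$. For large $l$ both arguments lie in $(-\infty,s_S)$, where $\varphi$ is injective.

Suppose $b=j/l$ with integers $j\ge0$, $l\ge1$. By \eqref{eq:trans}, $k^{nl}\varphi=\varphi(\cdot+j)=h^j\varphi$, and applying $k^m$ shows that $k^{nl}=h^j$ on each $W_m$. We have $h(W_m)=W_m$ and $k(W_m)=W_{m+1}$, and all $W_m$ are intervals containing $(x,y)$. So the closure $Q$ of $\bigcup_mW_m$ is a compact interval with $h(Q)\cup k(Q)\subset Q$, and $k^{nl}=h^j$ on $Q$. To include the case $j=0$, consider the commuting self-maps $h$ and $hk$ of $Q$, which satisfy $(hk)^{nl}=h^{nl+j}$ with both exponents positive. Theorem~\ref{thm:iterate} gives $z\in Q$ with $h(z)=z$ and $hk(z)=z$. Then $k(z)=kh(z)=hk(z)=z$, a contradiction.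
\end{proof}

Let $\Gamma=\mathbb Z+\mathbb Zb$ and $\Gamma_+=\{i+jb:i,j\ge0\text{ integers}\}$. Since $b$ is irrational, the multiples $jb$, $j\ge0$, are dense modulo $1$. So $\Gamma$ is dense in $\mathbb R$, and $\Gamma_+$ becomes dense far to the right:
\begin{equation}\label{eq:dense}
\begin{array}{l}\text{for every }\varrho>0\text{ there is }t_\varrho\text{ such that every interval of length }\varrho\\ \text{in }[t_\varrho,\infty)\text{ contains two points of }\Gamma_+.\end{array}
\end{equation}
Indeed, choose $J$ such that every interval of length $\varrho/3$ contains a point $i+jb$ with $i\in\mathbb Z$, $0\le j\le J$. In $[Jb,\infty)$ such a point has $i\ge0$, and an interval of length $\varrho$ contains two disjoint intervals of length $\varrho/3$.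

\section{Rigidity of the fold}\label{sec:rigid}

The function $\varphi$ is not injective, so Lemma~\ref{lem:good}(b) provides $c$, $D$ and $\sigma$. Differentiating $\sigma\sigma=\mathrm{id}$ gives $\sigma'(s)\,\sigma'(\sigma(s))=1$, so $\sigma'$ has no zero and $\sigma'<0$ on $D$. For $r\in\mathbb R$ let
\[
\sigma_r(s)=\sigma(s-r)+r,
\]
a decreasing analytic involution of $D+r$. If $r=i+jb\in\Gamma_+$, then $\varphi(\cdot+r)=h^ik^{nj}\varphi$ by \eqref{eq:trans}, and applying $h^ik^{nj}$ to $\varphi\sigma=\varphi$ gives
\begin{equation}\label{eq:sym}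
\varphi\sigma_r=\varphi\quad\text{on }D+r\qquad(r\in\Gamma_+).
\end{equation}
Far to the right these symmetries crowd together, by \eqref{eq:dense}. To study them in a fixed window around $c$, we translate back. Given a finite set $R\subset\Gamma$, choose $N\in\Gamma_+$ with $R+N\subset\Gamma_+$, and put $\varphi_N=\varphi(\cdot+N)$. Since $\sigma_r(s)+N=\sigma_{r+N}(s+N)$, \eqref{eq:sym} yields
\begin{equation}\label{eq:symN}
\varphi_N\sigma_r=\varphi_N\quad\text{on }D+r\qquad(r\in R).
\end{equation}
A function that is nowhere locally constant tolerates few increasing symmetries.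

\begin{lemma}\label{lem:free}
Let $\psi\colon\mathbb R\to\mathbb R$ be continuous and not constant on any interval. Let $\gamma$ be an increasing analytic map from an open interval $O$ to $\mathbb R$ with $\psi\gamma=\psi$ on $O$. If $\gamma$ has a fixed point, then $\gamma=\mathrm{id}$.
\end{lemma}

\begin{proof}
Let $\gamma(z)=z$ and $\gamma\ne\mathrm{id}$. By the identity theorem, $\gamma(s)-s$ has a constant nonzero sign on some $(z,z+\delta]\subset O$. If it is negative, $\gamma$ maps $[z,z+\delta]$ into itself, and every orbit decreases to a fixed point, which is $z$. If it is positive, $\gamma^{-1}$ is defined on $[z,\gamma(z+\delta)]\supset[z,z+\delta]$, has the same property, and $\psi\gamma^{-1}=\psi$. In both cases continuity gives $\psi=\psi(z)$ on $[z,z+\delta]$.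
\end{proof}

Here is the idea of the rigidity argument. For small $r$ the product $\sigma_r\sigma_0$ moves $s$ by about $rV(s)$ for a positive function $V$, and its translate $\sigma_{r+a}\sigma_a$ moves $s$ by about $rV(s-a)$. By Lemma~\ref{lem:free}, two such products with parameters in $\Gamma$ either coincide or agree nowhere. If $V(s-a)/V(s)$ were not constant, the density of $\Gamma$ would let us tune the parameters so that the two graphs cross. So $V$ is proportional to its translates, hence exponential, and this determines $\sigma$. In Example~\ref{ex:model}, $\sigma'(s)=-7^{s-\sigma(s)}$, and the function $V$ defined below is $1+7^{\sigma(s)-s}=(\pi/3)7^{-s}=2\cdot7^{-(s-c)}$.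

The set of $(s,r_1,\dots,r_4)\in\mathbb R^5$ at which $\sigma_{r_4}\sigma_{r_3}\sigma_{r_2}\sigma_{r_1}(s)$ is defined is open, being given by the successive open conditions $s-r_1\in D$, $\sigma_{r_1}(s)-r_2\in D$, and so on, and it contains $(c,0,0,0,0)$. Fix $\eta>0$ such that it contains all points with $|s-c|\le2\eta$ and $|r_i|\le\eta$. On this set the composition and its initial segments are analytic in all variables, and those of even length are increasing in $s$.

\begin{proposition}\label{prop:rigid}
There is $\kappa\in\mathbb R$ such that, with $u(s)=e^{\kappa s}$ if $\kappa\ne0$ and $u(s)=s$ if $\kappa=0$,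
\begin{equation}\label{eq:refl}
u(\sigma_r(s))=2u(c+r)-u(s)\qquad(r\in\mathbb R,\ s\in D+r).
\end{equation}
\end{proposition}

\begin{proof}
Let $V(s)=1-\sigma'(\sigma(s))$, an analytic function on $D$ with $V>1$ and $V(c)=2$. Taylor's formula in $r$ gives $\sigma_r\sigma_0(s)=\sigma(\sigma(s)-r)+r=s+rV(s)+O(r^2)$, uniformly for $|s-c|\le2\eta$. Since $\sigma_{r+a}\sigma_a(s)=\sigma_r\sigma_0(s-a)+a$, we obtain, uniformly for $|s-c|\le\eta$ and $|a|\le\eta/2$,
\begin{equation}\label{eq:taylor}
\sigma_{r+a}\sigma_a(s)=s+rV(s-a)+O(r^2).
\end{equation}

\emph{Claim: for $|a|<\eta/2$, the quotient $q_a(s)=V(s-a)/V(s)$ is constant on $O=(c-\eta,c+\eta)$.} Since $q_a(s)$ is continuous in $a$ and $\Gamma$ is dense, we may take $a\in\Gamma$. Suppose $q_a(s_-)<\rho<q_a(s_+)$ with $s_\pm\in O$. Take $r_2\in\Gamma\setminus\{0\}$ small and $r_1\in\Gamma$ with $|r_1-\rho r_2|<r_2^2$. By \eqref{eq:taylor},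
\[
\Delta(s):=\sigma_{r_2+a}\sigma_a(s)-\sigma_{r_1}\sigma_0(s)=r_2V(s-a)-r_1V(s)+O(r_2^2)=r_2V(s)\bigl(q_a(s)-\rho\bigr)+O(r_2^2).
\]
For $r_2$ small enough, $\Delta(s_-)$ and $\Delta(s_+)$ are nonzero with opposite signs, so $\Delta$ vanishes somewhere in $O$ but not identically; also $|r_1|,|r_2+a|\le\eta$. Let $\gamma=\sigma_0\sigma_{r_1}\sigma_{r_2+a}\sigma_a$, an increasing analytic map on $O$. As $\sigma_0$ and $\sigma_{r_1}$ are involutions, $\gamma(s)=s$ if and only if $\sigma_{r_2+a}\sigma_a(s)=\sigma_{r_1}\sigma_0(s)$, that is, $\Delta(s)=0$. So $\gamma$ has a fixed point and $\gamma\ne\mathrm{id}$. But \eqref{eq:symN} with $R=\{0,r_1,r_2+a,a\}$ gives $\varphi_N\gamma=\varphi_N$, which contradicts Lemma~\ref{lem:free}.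

By the claim, $V(s-a)=K(a)V(s)$ with $K(a)=V(c-a)/V(c)$. Differentiating at $a=0$ gives $V'=-\kappa V$ on $O$ with $\kappa=K'(0)$. So $V(s)=2e^{-\kappa(s-c)}$ on $O$, and on all of $D$ by the identity theorem. Next, $\sigma'(s)V(s)=\sigma'(s)-1=-V(\sigma(s))$, where the first equality uses $\sigma'(s)\sigma'(\sigma(s))=1$ and the second uses $\sigma\sigma=\mathrm{id}$. Substituting $V$, we find $\sigma'(s)e^{\kappa\sigma(s)}+e^{\kappa s}=0$. Thus $u(\sigma(s))+u(s)$ has derivative zero on $D$ and equals $2u(c)$, which is \eqref{eq:refl} for $r=0$. The general case follows from $u(s+r)=e^{\kappa r}u(s)$ if $\kappa\ne0$ and from $u(s+r)=u(s)+r$ if $\kappa=0$.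
\end{proof}

\section{Periodicity}\label{sec:period}

Define $\Phi$ on the open interval $u(\mathbb R)$ by $\Phi(u(s))=\varphi(s)$. It is continuous and not constant on any interval. By \eqref{eq:sym} and \eqref{eq:refl}, $\Phi$ is locally invariant under many reflections, so under many translations. Each translation is known to preserve $\Phi$ only on a window of bounded length in $s$, and different windows give different translations. We therefore take the smallest period on each window and show that it does not depend on the window.

For an open interval $Q\subset u(\mathbb R)$, call $\omega>0$ a \emph{period on $Q$} if $\Phi(y+\omega)=\Phi(y)$ whenever $y,y+\omega\in Q$. Let $I_t=(c+t-\eta,c+t+\eta)$ and $O_t=u(I_t)$, and let $m_t$ be the infimum of the periods on $O_t$. (Every $\omega\ge|O_t|$ is a period on $O_t$ vacuously.) We shall use that on an interval of length $\ell$ the ratio of two values of $|u'|$ is at most $e^{|\kappa|\ell}$.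

\begin{lemma}\label{lem:mt}
\begin{itemize}
\item[(a)] $m_t>0$, and $m_t$ is a period on $O_t$.
\item[(b)] $m_t/|O_t|\to0$ as $t\to\infty$.
\item[(c)] There are $t_1$ and $\omega>0$ with $m_t=\omega$ for all $t\ge t_1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $y<y'$ in $O_t$. If $p$ is a period on $O_t$, then $\Phi(y)=\Phi(y+jp)$, where $y+jp\in(y'-p,y']$. Arbitrarily small periods would give $\Phi(y)=\Phi(y')$ and make $\Phi$ constant on $O_t$. So $m_t>0$. If periods $p_i$ decrease to $m_t$ and $y,y+m_t\in O_t$, then $y+p_i\in O_t$ for large $i$ because $O_t$ is open, and $\Phi(y+m_t)=\lim\Phi(y+p_i)=\Phi(y)$.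

(b) Let $0<\varrho<\eta$. By \eqref{eq:dense}, for large $t$ there are $r\ne r'$ in $\Gamma_+\cap[t,t+\varrho]$. Since $\sigma_r\sigma_{r'}(s)=\sigma_{r-t}\sigma_{r'-t}(s-t)+t$, the choice of $\eta$ shows that $\sigma_r\sigma_{r'}$ is defined on $I_t$. There $\varphi\sigma_r\sigma_{r'}=\varphi$ by \eqref{eq:sym}, and $u\sigma_r\sigma_{r'}=u+\omega_0$ with $\omega_0=2(u(c+r)-u(c+r'))$ by \eqref{eq:refl}. Exchanging $r$ and $r'$ if necessary, $\omega_0>0$, and $\omega_0$ is a period on $O_t$. Now $\omega_0\le2\varrho\sup_{I_t}|u'|$ and $|O_t|\ge2\eta\inf_{I_t}|u'|$, so $m_t/|O_t|\le e^{2|\kappa|\eta}\varrho/\eta$.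

(c) Choose $t_1$ with $m_t/|O_t|<\frac38e^{-3|\kappa|\eta}$ for $t\ge t_1$. It suffices to show $m_t=m_{t'}$ for $t,t'\ge t_1$ with $|t-t'|\le\eta/2$. Let $Q=O_t\cap O_{t'}=u(I_t\cap I_{t'})$. The interval $I_t\cap I_{t'}$ has length at least $3\eta/2$, and $I_t\cup I_{t'}$ has length less than $3\eta$, so $|Q|\ge\frac34e^{-3|\kappa|\eta}\max(|O_t|,|O_{t'}|)$. Hence $m_t+m_{t'}<|Q|$. Suppose $p=m_t<q=m_{t'}$; the other inequality is excluded by exchanging $t$ and $t'$. Let $y,y+p\in O_{t'}$. The set of $y'$ with $y',y'+p\in Q$ is an interval of length $|Q|-p>q$, so it contains a point $y+jq$ with $j\in\mathbb Z$. All points $y+iq$ and $y+p+iq$ with $i$ between $0$ and $j$ lie in the interval $O_{t'}$. Using the period $q$ on $O_{t'}$ and the period $p$ on $Q\subset O_t$,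
\[
\Phi(y)=\Phi(y+jq)=\Phi(y+jq+p)=\Phi(y+p).
\]
So $p$ is a period on $O_{t'}$ smaller than $m_{t'}$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:period}
We have $\kappa>0$, and $\Lambda=e^\kappa$ is an integer $\ge2$. There are $u_1>0$, $u_0\in\mathbb R$ and a continuous function $\widetilde\Phi\colon\mathbb R\to[0,1]$ such that $\widetilde\Phi=\Phi$ on $[u_1,\infty)$, the group of periods of $\widetilde\Phi$ is exactly $\omega\mathbb Z$, and
\begin{equation}\label{eq:h}
h\widetilde\Phi(y)=\widetilde\Phi(\Lambda y),\qquad\widetilde\Phi(2u_0-y)=\widetilde\Phi(y)\qquad(y\in\mathbb R).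
\end{equation}
\end{proposition}

\begin{proof}
If $\kappa\le0$, then $|O_t|$ is bounded for $t\ge0$, and Lemma~\ref{lem:mt}(b) gives $m_t\to0$, against (c). So $\kappa>0$, $u(\mathbb R)=(0,\infty)$, and $O_t=e^{\kappa t}O_0$. For large $y$ write $y=u(c+t)$ with $t\ge t_1$; then $u(c+t+\eta)-y=y(e^{\kappa\eta}-1)>\omega$, so $y,y+\omega\in O_t$. Hence there is $u_1>0$ with $\Phi(y+\omega)=\Phi(y)$ for $y\ge u_1$. Let $\widetilde\Phi$ be the $\omega$-periodic function equal to $\Phi$ on $[u_1,\infty)$; it is continuous. If $\widetilde\Phi$ had a period outside $\omega\mathbb Z$, reduction modulo $\omega$ would give a period $p\in(0,\omega)$. For large $t$ we have $O_t\subset[u_1,\infty)$, so $p$ would be a period on $O_t$ smaller than $m_t=\omega$.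

The relation $h\varphi(s)=\varphi(s+1)$ reads
\begin{equation}\label{eq:hPhi}
h\Phi(y)=\Phi(\Lambda y)\qquad(y>0).
\end{equation}
For $y\ge u_1$ this gives $\Phi(\Lambda y+\Lambda\omega)=h\Phi(y+\omega)=h\Phi(y)=\Phi(\Lambda y)$. So $\widetilde\Phi(\cdot+\Lambda\omega)=\widetilde\Phi$ on $[\Lambda u_1,\infty)$, and on $\mathbb R$ by $\omega$-periodicity. Therefore $\Lambda\omega\in\omega\mathbb Z$, and $\Lambda>1$ is an integer. For $y\in\mathbb R$ and a large integer $j$, $h\widetilde\Phi(y)=h\Phi(y+j\omega)=\Phi(\Lambda y+\Lambda j\omega)=\widetilde\Phi(\Lambda y)$.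

Finally let $r\in\Gamma_+$ and $u_0=u(c+r)$. By \eqref{eq:refl} and $\sigma_r(D+r)=D+r$, the interval $u(D+r)=e^{\kappa r}u(D)$ is symmetric about $u_0$, and $\Phi(2u_0-y)=\Phi(y)$ on it by \eqref{eq:sym}. Since $D$ is bounded, $\inf u(D)>0$. So for large $r$ the interval lies in $[u_1,\infty)$ and has length greater than $\omega$. Both sides of $\widetilde\Phi(2u_0-y)=\widetilde\Phi(y)$ are $\omega$-periodic in $y$, so the identity holds on $\mathbb R$.
\end{proof}

\section{The second map}\label{sec:second}

So far we have a multiplication formula for $h$. For $k$ we know only that $k^n$ preserves the side $S$, while $k$ itself sends $\varphi$ to a translate of another function $\varphi_{k(S)}$. To compare $k\Phi$ with $\Phi$ we find a value taken by both, write $k\Phi=\Phi\mu$ near it with an analytic local diffeomorphism $\mu$, and magnify by the expansion $y\mapsto\Lambda y$, under which $\mu$ converges to its linear part.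

\begin{lemma}\label{lem:overlap}
Let $J=\Phi([u_1,\infty))$. Then $J\cap k(J)$ contains an interval.
\end{lemma}

\begin{proof}
Let $O'\subset(x,y)$ be a compact interval. By Proposition~\ref{prop:side}, $O'\subset\varphi(\mathbb R)\cap k\varphi(\mathbb R)$. For large $j$, each of the connected sets $\varphi([-j,j])$ and $k\varphi([-j,j])$ contains both endpoints of $O'$, hence $O'$. Apply $h^m$ with $u(m-j)\ge u_1$: then $h^m(O')\subset\varphi([m-j,m+j])\subset J$ and $h^m(O')\subset k\varphi([m-j,m+j])\subset k(J)$. By (B2), $h^m(O')$ is an interval.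
\end{proof}

\begin{proposition}\label{prop:k}
There are a nonzero integer $C$ and $d\in\mathbb R$ with $k\widetilde\Phi(y)=\widetilde\Phi(Cy+d)$ for all $y\in\mathbb R$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:action}, $k\varphi$ is a translate of $\varphi_{k(S)}$. Lemma~\ref{lem:good}(a), applied to $S$ and $k(S)$, gives a countable set $\mathcal N\subset\mathbb R$ outside which both $\varphi$ and $k\varphi$ are analytic with nonzero derivative. By Lemma~\ref{lem:overlap} there is $z\in J\cap k(J)$ outside the countable set $\varphi(\mathcal N)\cup k\varphi(\mathcal N)$. Write $z=k\Phi(u^*)=\Phi(u')$ with $u^*,u'\ge u_1$. Neither $u^*$ nor $u'$ lies in $u(\mathcal N)$, and $u$ is an analytic diffeomorphism, so $k\Phi$ is analytic with nonzero derivative at $u^*$, and $\Phi$ at $u'$. Composing $k\Phi$ with the local inverse of $\Phi$ at $u'$ gives an analytic $\mu$ near $u^*$ with $k\Phi=\Phi\mu$, $\mu(u^*)=u'$ and $C:=\mu'(u^*)\ne0$. Applying $h^m$ and using $hk=kh$ and \eqref{eq:hPhi}, we get $k\Phi(\Lambda^mt)=\Phi(\Lambda^m\mu(t))$ for $t$ near $u^*$. Fix $y\in\mathbb R$ and take $t=u^*+\Lambda^{-m}y$.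 By Taylor's formula $\Lambda^m\mu(t)=\Lambda^mu'+Cy+O(y^2\Lambda^{-m})$, and for large $m$ both arguments exceed $u_1$, so
\[
k\widetilde\Phi(\Lambda^mu^*+y)=\widetilde\Phi\bigl(\Lambda^mu'+Cy+O(y^2\Lambda^{-m})\bigr).
\]
Choose a sequence of $m$, independent of $y$, along which $\Lambda^mu^*\to a_1$ and $\Lambda^mu'\to a_2$ modulo $\omega$. By periodicity and continuity, $k\widetilde\Phi(a_1+y)=\widetilde\Phi(a_2+Cy)$ for all $y$, which is the formula with $d=a_2-Ca_1$. Its left side has period $\omega$ and $C\ne0$, so $C\omega$ is a period of $\widetilde\Phi$, and $C\in\mathbb Z$ by Proposition~\ref{prop:period}.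
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:general}]
Put $\chi(v)=\widetilde\Phi(u_0+\omega v/2)$. By Proposition~\ref{prop:period}, $\chi$ is even and its group of periods is exactly $2\mathbb Z$. By \eqref{eq:h} and Proposition~\ref{prop:k},
\[
h\chi(v)=\chi(\Lambda v+e),\quad e=\frac{2(\Lambda-1)u_0}{\omega};\qquad k\chi(v)=\chi(Cv+e'),\quad e'=\frac{2((C-1)u_0+d)}{\omega}.
\]
Lemma~\ref{lem:parity} gives a common fixed point of $h$ and $k$, contrary to the assumption made at the start of Section~\ref{sec:irrational}. This proves Theorem~\ref{thm:general}, and with it Theorems~\ref{thm:main} and~\ref{thm:one} and Corollary~\ref{cor:location}.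
\end{proof}

\begin{thebibliography}{1}

\bibitem{GammaCompact}
\emph{$\Gamma$-compact maps on an interval and fixed points},
\texttt{http://\allowbreak www.electronicsandbooks.com/\allowbreak edt/\allowbreak manual/\allowbreak Magazine/\allowbreak T/\allowbreak Transactions\%20\allowbreak of\%20\allowbreak the\%20\allowbreak American\%20\allowbreak Mathematical\%20\allowbreak Society\%20\allowbreak US/\allowbreak 1900-2006/\allowbreak 1971-160-00/\allowbreak S0002-9947-1971-0280655-1.pdf}

\end{thebibliography}
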